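\title{Convergence of the normalized configuration at a total collision in the $n$-body problem}

\begin{abstract}
We prove that in the Newtonian $n$-body problem, for every $n\ge 3$ and all positive masses, the normalized configuration of a motion that ends in a total collision has finite length and converges to a central configuration. In particular the shape curve converges. Finiteness or isolation of central configurations is not needed. In McGehee variables the normalized configuration satisfies a second-order gradient equation with a real-analytic potential and an asymptotically constant friction coefficient, and the {\L}ojasiewicz gradient inequality gives finite length. The proof applies to analytic potentials homogeneous of degree $-\alpha$, $0<\alpha<2$, to bounded perturbations, hence to every collision cluster, and to zero-energy motions as $t\to+\infty$. It gives rates of convergence. Within this class of potentials, examples show that analyticity cannot be replaced by smoothness and that the logarithmic rates are sharp.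
\end{abstract}

\section{Total collisions and their shapes}\label{sec:intro}

Let $n\ge3$ point masses $m_i>0$ at positions $x_i(t)\in\mathbb R^3$ move according to Newton's equations
\begin{equation}\label{eq:newton}
m_i\ddot x_i=\sum_{j\ne i}m_im_j\,\frac{x_j-x_i}{|x_j-x_i|^3},\qquad i=1,\dots,n,
\end{equation}
with the center of mass fixed at the origin. The configuration space is
\[
M=\Big\{X=(x_1,\dots,x_n)\in\mathbb R^{3n}:\ \sum_i m_ix_i=0\Big\},\qquad X\cdot Y=\sum_i m_i\,x_i\cdot y_i ,
\]
with the norm $|X|$ of this mass inner product. A nonzero configuration is written $X=\rho s$, where $\rho=|X|$ measures its size and $s$, the \emph{normalized configuration}, lies on the unit sphere $S=S^{3n-4}$ of $M$. The group $SO(3)$ acts on $S$ by rotating all bodies simultaneously. The quotient $M^*=S/SO(3)$ is the \emph{shape space}; the image $s^*$ of $s$ in $M^*$ records the configuration up to size and rotation.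

By a \emph{motion} we mean a collision-free $C^2$ solution of \eqref{eq:newton} on an open interval. A motion leads to a \emph{total collision} (general collision, total collapse) at $t=0$ if $0$ is an endpoint of the interval and $X(t)\to0$ as $t\to0$. The size $\rho$ then tends to $0$, and the question is what the curve $s(t)$ and the \emph{shape curve} $s^*(t)$ do.

The simplest total collisions keep their shape. Let $U=\sum_{i<j}m_im_j/|x_i-x_j|$ be the potential function. With the gradient taken in the mass inner product, \eqref{eq:newton} reads $\ddot X=\nabla U(X)$. A collision-free point $s_0\in S$ is a (normalized) \emph{central configuration} if it is a critical point of $U|_S$, that is, if $\nabla U(s_0)$ is a multiple of $s_0$: the accelerations of the bodies are proportional to their positions, with a common factor. Three equal masses at the vertices of an equilateral triangle are an example, by symmetry. For a central configuration $s_0$ with $U(s_0)=b$, the curve $X(t)=(9b/2)^{1/3}|t|^{2/3}s_0$ is a motion that collapses with $s(t)\equiv s_0$ (this is verified in Section~\ref{sec:sharp}).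 Since $U|_S$ is invariant under $SO(3)$, it induces a function $U^*$ on $M^*$, and the critical points of $U^*$ are the shapes of central configurations.

The following facts about a motion leading to a total collision are known: (a) the shape curve $s^*(t)$ approaches the critical set of $U^*$; (b) $s(t)$ converges if and only if $s^*(t)$ converges; (c) for $n=3$ the shape curve converges. If $U^*$ has finitely many critical points, (a) already gives convergence, since a continuous curve whose distance to a finite set tends to zero cannot keep passing from one point of the set to another. But it is not known whether there are masses for which the number of central configurations is infinite, and (a) does not prevent the shape from drifting ever more slowly along a continuum of critical points. This leads to the question posed in \cite{problem}: \emph{does the shape curve converge in $M^*$ as $t\to0$, for every $n\ge3$, all masses $m_i>0$ and every motion leading to a total collision?} The answer is yes.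

\begin{theorem}\label{thm:newton}
Let $X(t)$ be a motion of the Newtonian $n$-body problem, $n\ge3$, leading to a total collision at $t=0$. Then $s=X/|X|$ has finite length near $t=0$, and $s(t)\to s_\infty\in S$, where $s_\infty$ is collision-free and is a critical point of $U|_S$. Consequently the shape curve $s^*(t)$ converges in $M^*$. Moreover, with $b=U(s_\infty)$,
\[
\rho(t)\sim(9b/2)^{1/3}|t|^{2/3}\qquad(t\to0).
\]
\end{theorem}

Finite length near $t=0$ means that $|\dot s|$ is integrable on a one-sided neighborhood of $0$; it implies convergence by the Cauchy criterion. The proof uses none of (a), (b), (c). It takes place on the sphere $S$, not on the quotient. On $S$ critical points are never isolated, because each one lies on a positive-dimensional orbit of $SO(3)$; a method that works there is indifferent to whether the shapes of central configurations are isolated.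

Slow drift along a continuum of critical points is a real phenomenon: Theorem~\ref{thm:sharp}(ii) exhibits a smooth homogeneous potential and a total collapse whose normalized configuration winds onto a circle. So the proof has to use more than smoothness, and what it uses is that $U$ is real-analytic. After a rescaling of time and velocity (Section~\ref{sec:mcgehee}) the collision is moved to infinite time and $s$ moves like a particle on $S$ under the gradient of $U|_S$ and a friction term whose coefficient has a nonzero limit. For such an equation the {\L}ojasiewicz inequality bounds the remaining length of the curve by a power of a modified energy (Section~\ref{sec:loj}). Section~\ref{sec:collision} shows that a collision orbit satisfies the hypotheses of that bound; the main point is that $s$ stays away from partial collisions. The argument uses few properties of the Newtonian potential, so we state and prove it once, in the general form given in Section~\ref{sec:results}. A reader interested only in Theorem~\ref{thm:newton} may set $\alpha=1$ and $R=0$ throughout.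

\section{Homogeneous potentials and the general results}\label{sec:results}

Let $E$ be a finite-dimensional Euclidean space with unit sphere $S$. Fix $\alpha\in(0,2)$ and put $\kappa=1-\frac\alpha2>0$.

\begin{definition}\label{def:adm}
An \emph{admissible potential} is a function $U:\Omega\to(0,\infty)$ on a nonempty open cone $\Omega\subset E\setminus\{0\}$ such that
\begin{itemize}
\item[(U1)] $U$ is real-analytic;
\item[(U2)] $U(\lambda X)=\lambda^{-\alpha}U(X)$ for $\lambda>0$;
\item[(U3)] $\{s\in S\cap\Omega: U(s)\le B\}$ is compact for every $B$.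
\end{itemize}
\end{definition}

By (U3), $U$ attains a minimum $U_{\min}>0$ on $S\cap\Omega$, so $U(X)\ge U_{\min}|X|^{-\alpha}$. By (U2), $\nabla U$ is homogeneous of degree $-\alpha-1$, and Euler's identity reads $\nabla U(X)\cdot X=-\alpha U(X)$. Hence the gradient of $U|_{S\cap\Omega}$ on the sphere, which is the tangential part of $\nabla U$, is
\begin{equation}\label{eq:g}
g(s)=\nabla U(s)+\alpha U(s)\,s .
\end{equation}
A \emph{central configuration} is a zero of $g$.

\begin{example}\label{ex:nbody}
Let $E=\{X\in(\mathbb R^d)^n:\sum_i m_ix_i=0\}$, $n\ge2$, with the mass inner product, let $\Omega$ be the set of collision-free configurations, and $U=\sum_{i<j}m_im_j|x_i-x_j|^{-\alpha}$. Then (U1) and (U2) hold, and so does (U3): extended by $+\infty$ at collisions, $U$ is a continuous map $S\to(0,\infty]$, so its sublevel sets are closed in $S$. The $\alpha$-homogeneous $n$-body problem is $m_i\ddot x_i=\partial U/\partial x_i$. The mass gradient of $U$ on $(\mathbb R^d)^n$ has components $m_i^{-1}\partial U/\partial x_i$, and $\sum_i\partial U/\partial x_i=0$ by translation invariance.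 So this gradient is tangent to $E$, and the equations are $\ddot X=\nabla U(X)$ on $E$. For $\alpha=1$, $d=3$ they are \eqref{eq:newton}.
\end{example}

The rate of convergence to a central configuration $s_\infty$ depends on an exponent $\theta\in[\frac12,1)$ for which there is a constant $C$ with
\begin{equation}\label{eq:LU}
|U(s)-U(s_\infty)|^\theta\le C|g(s)|\qquad\text{for all $s\in S$ near $s_\infty$.}
\end{equation}
Such an exponent exists by analyticity (Section~\ref{sec:loj}). We say that $U|_S$ is \emph{Morse--Bott at $s_\infty$} if there is a submanifold $N\ni s_\infty$ of $S$ consisting of critical points of $U|_S$ whose tangent space at $s_\infty$ is the kernel of the Hessian of $U|_S$. In Example~\ref{ex:nbody}, $s_\infty$ is \emph{nondegenerate modulo rotations} if this holds with $N$ the $SO(d)$-orbit of $s_\infty$.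

\begin{theorem}[Perturbed total collision]\label{thm:collision}
Let $U$ be admissible and let $X:(-a,0)\to\Omega$ be of class $C^2$ with
\[
\ddot X=\nabla U(X)+R(t),
\]
where $R$ is continuous and bounded, and $X(t)\to0$ as $t\to0^-$. Then $s=X/|X|$ has finite length near $t=0$ and converges to a central configuration $s_\infty\in S\cap\Omega$. With $b=U(s_\infty)$ and $\rho=|X|$,
\[
\rho\sim\Big(\big(1+\tfrac\alpha2\big)\sqrt{2b}\,|t|\Big)^{2/(2+\alpha)},\qquad \rho^{\alpha/2}\dot X\to-\sqrt{2b}\,s_\infty .
\]
If \eqref{eq:LU} holds with exponent $\theta$, then $|s-s_\infty|=O(|t|^\nu)$ for some $\nu>0$ when $\theta=\frac12$, and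
\[
|s-s_\infty|=O\Big(\big(\log\tfrac1{|t|}\big)^{-\frac{1-\theta}{2\theta-1}}\Big)\qquad\text{when }\theta\in(\tfrac12,1).
\]
The case $\theta=\frac12$ holds if $U|_S$ is Morse--Bott at $s_\infty$, for example at central configurations that are nondegenerate modulo rotations.
\end{theorem}

The term $R$ is there for collisions in which only some of the bodies take part: the others exert a bounded force.

\begin{corollary}[Collision clusters]\label{cor:cluster}
Let a solution of the $\alpha$-homogeneous $n$-body problem in $\mathbb R^d$ on $(-a,0)$ have a cluster $\mathcal C\subset\{1,\dots,n\}$, $|\mathcal C|\ge2$, such that $x_i(t)\to q$ for $i\in\mathcal C$ as $t\to0^-$, while $|x_j(t)-q|$ stays bounded away from $0$ for $j\notin\mathcal C$. Then the normalized configuration of the cluster relative to its center of mass has finite length near $t=0$ and converges to a central configuration of the cluster.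
\end{corollary}

The same mechanism, with the sign of the friction reversed, acts on expanding motions of zero energy.

\begin{theorem}[Zero energy, $t\to+\infty$]\label{thm:parabolic}
Let $U$ be admissible and let $X:[t_0,\infty)\to\Omega$ solve $\ddot X=\nabla U(X)$ with energy $\frac12|\dot X|^2-U(X)=0$. Then either $U(X/|X|)\to\infty$ (in the $n$-body problem: the shape approaches the collision set), or $s=X/|X|$ has finite length and converges to a central configuration $s_\infty$, with
\[
|X|\sim\Big(\big(1+\tfrac\alpha2\big)\sqrt{2U(s_\infty)}\;t\Big)^{2/(2+\alpha)} .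
\]
\end{theorem}

\begin{theorem}[Converse and sharpness]\label{thm:sharp}
Let $\alpha\in(0,2)$.
\begin{itemize}
\item[(i)] For an admissible $U$ and $R=0$, the set of limits $s_\infty$ that occur in Theorem~\ref{thm:collision} is exactly the set of central configurations.
\item[(ii)] There are a positive $U\in C^\infty(\mathbb R^3\setminus\{0\})$, homogeneous of degree $-\alpha$, and a solution of $\ddot X=\nabla U(X)$ with $X\to0$ in finite time such that $X/|X|$ does not converge; its limit set is a circle.
\item[(iii)] For each integer $m\ge2$ there are an admissible $U$ on $\mathbb R^2\setminus\{0\}$ and a total collapse at $t=0$ with $\theta=1-\frac1{2m}$ in \eqref{eq:LU} and with $|s-s_\infty|$ exactly of order $(\log\frac1{|t|})^{-1/(2m-2)}=(\log\frac1{|t|})^{-\frac{1-\theta}{2\theta-1}}$.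
\end{itemize}
\end{theorem}

Parts (ii) and (iii) concern general homogeneous potentials. They show that analyticity is needed in that class and that the rates are optimal there; they say nothing about slow convergence for the Newtonian potential.

\section{McGehee variables}\label{sec:mcgehee}

Let $U$ be admissible and let $X:I\to\Omega$ be a $C^2$ solution of $\ddot X=\nabla U(X)+R(t)$ on an interval $I$, with $R$ continuous. Write $T=\frac12|\dot X|^2$ and $h=T-U(X)$. Then $\dot h=R\cdot\dot X$, and Euler's identity gives the Lagrange--Jacobi identity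
\begin{equation}\label{eq:LJ}
\tfrac12\tfrac{d^2}{dt^2}\rho^2=|\dot X|^2+X\cdot\ddot X=2T-\alpha U+X\cdot R=2\kappa T+\alpha h+X\cdot R=2\kappa U+2h+X\cdot R .
\end{equation}

Near a collision the velocities and forces are unbounded, and we look for variables that stay bounded. If $h$ is bounded, the relation $T=U+h$ suggests speeds of order $\rho^{-\alpha/2}$, and the configuration then changes by a fixed proportion in a time of order $\rho/\rho^{-\alpha/2}=\rho^{1+\alpha/2}$. So we multiply the velocity by $\rho^{\alpha/2}$ and measure time in units of $\rho^{1+\alpha/2}$: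
\[
d\tau=\rho^{-1-\alpha/2}\,dt,\qquad {}'=\frac d{d\tau},\qquad v=\rho^{\alpha/2}\dot\rho,\qquad w=s'=\rho^{1+\alpha/2}\dot s .
\]
From $\dot X=\dot\rho s+\rho\dot s$ and $s\cdot\dot s=0$ we get $\rho^{\alpha/2}\dot X=vs+w$, an orthogonal splitting of the rescaled velocity into radial and tangential parts. Put
\[
p=\rho^{1+\alpha}\big(R-(R\cdot s)s\big),\qquad F=2U(s)-|w|^2 .
\]

\begin{lemma}\label{lem:mcgehee}
The following equations hold:
\begin{align}
\rho'&=v\rho,\label{eq:rho}\\
F&=v^2-2h\rho^\alpha,\label{eq:energy}\\
v'&=\kappa|w|^2+\alpha h\rho^\alpha+\rho^{1+\alpha}R\cdot s,\label{eq:v}\\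
w'&=-\kappa vw-|w|^2s+g(s)+p,\label{eq:w}\\
F'&=2\kappa v|w|^2-2p\cdot w,\label{eq:F}\\
\tfrac d{dt}\rho^{1+\alpha/2}&=\big(1+\tfrac\alpha2\big)v.\label{eq:rhot}
\end{align}
\end{lemma}

\begin{proof}
Equations \eqref{eq:rho} and \eqref{eq:rhot} restate the definition of $v$. Multiplying $\frac12\dot\rho^2+\frac12\rho^2|\dot s|^2-\rho^{-\alpha}U(s)=h$ by $2\rho^\alpha$ gives $v^2+|w|^2-2U(s)=2h\rho^\alpha$, which is \eqref{eq:energy}.

The equation of motion is $\ddot\rho s+2\dot\rho\dot s+\rho\ddot s=\rho^{-\alpha-1}\nabla U(s)+R$. Differentiating $|s|^2=1$ twice gives $s\cdot\ddot s=-|\dot s|^2$. Taking the component along $s$, and subtracting it, we obtain with \eqref{eq:g}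
\[
\ddot\rho=\rho|\dot s|^2-\alpha U(s)\rho^{-\alpha-1}+R\cdot s,\qquad
\rho\ddot s+2\dot\rho\dot s+\rho|\dot s|^2s=\rho^{-\alpha-1}g(s)+R-(R\cdot s)s .
\]
Therefore
\[
v'=\rho^{1+\alpha/2}\tfrac d{dt}\big(\rho^{\alpha/2}\dot\rho\big)=\tfrac\alpha2\rho^\alpha\dot\rho^2+\rho^{1+\alpha}\ddot\rho
=\tfrac\alpha2v^2+|w|^2-\alpha U(s)+\rho^{1+\alpha}R\cdot s ,
\]
and $\frac\alpha2v^2-\alpha U(s)=\alpha h\rho^\alpha-\frac\alpha2|w|^2$ by \eqref{eq:energy}; this is \eqref{eq:v}. Next, since $\rho^{1+\alpha}\dot\rho\dot s=vw$ and $\rho^{2+\alpha}|\dot s|^2=|w|^2$,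
\[
w'=\rho^{1+\alpha/2}\tfrac d{dt}\big(\rho^{1+\alpha/2}\dot s\big)=\big(1+\tfrac\alpha2\big)vw+\rho^{2+\alpha}\ddot s
=\big(1+\tfrac\alpha2\big)vw-2vw-|w|^2s+g(s)+p ,
\]
which is \eqref{eq:w}. Finally $F'=2g\cdot w-2w\cdot w'$, and \eqref{eq:F} follows from \eqref{eq:w} and $w\cdot s=0$.
\end{proof}

Equation \eqref{eq:w} describes a particle on the sphere: $-|w|^2s$ is the constraint force, $g(s)$ is the force of the potential energy $-U|_S$, and $-\kappa vw$ is a friction term. The energy of this particle is $-F/2$. For an expanding motion ($v>0$) the friction is ordinary. For a collapsing motion ($v<0$) it has the wrong sign and amplifies $w$. This works in our favor: the energy relation limits how large $w$ can be, so a motion that does reach collision can afford only very little tangential motion.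

\begin{example}[Central force]\label{ex:central}
Let $E=\mathbb R^2$, $U=b\rho^{-\alpha}$, $R=0$, $s=(\cos\phi,\sin\phi)$. Here $g=0$, so the central configurations form a continuum, the whole circle. The angular momentum $J=\rho^2\dot\phi$ is constant, and $|w|=|J|\rho^{-\kappa}$: the amplification of $w$ is explicit. By \eqref{eq:energy}, $|w|^2\le2b+2h\rho^\alpha$ is bounded as $\rho\to0$, so $J=0$ and $s$ is constant along a collision orbit. For $\alpha=2$ the friction coefficient $\kappa$ vanishes and the conclusion fails. Indeed, for $0<J^2<2b$ the curve with $\rho^2=2\sqrt{2b-J^2}\,|t|$ and $\dot\phi=J\rho^{-2}$, $t<0$, satisfies $\ddot\rho=(J^2-2b)\rho^{-3}=\rho\dot\phi^2-2b\rho^{-3}$, so it is a solution; it collapses at $t=0$ while $\phi$ grows like $\log\frac1{|t|}$.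
\end{example}

\section{The {\L}ojasiewicz inequality and a second-order gradient equation}\label{sec:loj}

We shall see in Section~\ref{sec:collision} that \eqref{eq:F} gives $\int^\infty|w|^2\,d\tau<\infty$. This is not enough: $|w|=1/\tau$ is square integrable but gives infinite length. The tool that closes the gap is the following.

\begin{theorem}[{\L}ojasiewicz gradient inequality \cite{Loj}; see also {\cite[Prop.~6.8]{BM}}]\label{thm:loj}
If $f$ is real-analytic near $x_0\in\mathbb R^N$, there are a neighborhood $\mathcal B$ of $x_0$, a constant $C>0$ and $\theta\in(0,1)$ such that $|f(x)-f(x_0)|^\theta\le C|\nabla f(x)|$ on $\mathcal B$.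
\end{theorem}

After shrinking $\mathcal B$ so that $|f-f(x_0)|\le1$ on it, the inequality persists when $\theta$ is increased. So we may always take $\theta\in[\frac12,1)$.

\subsection*{Two model cases}

Consider first the gradient flow $x'=\nabla f(x)$. Suppose that $f(x(\tau))$ increases strictly to $b$ and that $|f-b|^\theta\le C|\nabla f|$ along the orbit. With $G=b-f(x)>0$,
\[
-(G^{1-\theta})'=(1-\theta)G^{-\theta}|\nabla f|^2\ge\frac{1-\theta}C|\nabla f|=\frac{1-\theta}C|x'| ,
\]
so the length remaining after time $\tau$ is at most a constant times $G(\tau)^{1-\theta}$. For $f(x)=-x^{2m}/(2m)$ on $\mathbb R$ everything is explicit. The inequality is an equality up to a constant for $\theta=1-\frac1{2m}$; $G^{1-\theta}$ is proportional to $|x|$, which is the remaining length; and the solutions of $x'=-x^{2m-1}$ with $x(0)=x_0>0$ are $x_0e^{-\tau}$ for $m=1$ and $(x_0^{2-2m}+(2m-2)\tau)^{-1/(2m-2)}$ for $m\ge2$. These are the two types of rate in Theorem~\ref{thm:collision}.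

For a second-order equation this argument does not apply directly. Take the linear model $x''=cx'+\lambda x$ with a constant $c>0$, that is $f=\frac12\lambda x^2$, $g=\lambda x$, $w=x'$. The energy satisfies $(\frac12w^2-f)'=cw^2$. It is monotone, but its derivative controls $w$ only, whereas the {\L}ojasiewicz inequality bounds $f-b$ in terms of $g$. We need a monotone function whose derivative controls both. The equation supplies one: $gw'$ contains $g^2$. For $H=\frac12w^2-f+\varepsilon gw$ we find
\[
H'=cw^2+\varepsilon\big(\lambda w^2+g(cw+g)\big)=(c+\varepsilon\lambda)w^2+\varepsilon c\,gw+\varepsilon g^2 .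
\]
This quadratic form in $(w,g)$ is positive definite when $\varepsilon>0$ and $\varepsilon c^2<4(c+\varepsilon\lambda)$, hence for all small $\varepsilon>0$, whatever the sign of $\lambda$. At the same time $H$ differs from $-f$ by terms quadratic in $(w,g)$, so the inequality for $f$ yields one for $H$ with $|w|+|g|$ in place of $|\nabla f|$. For $c<0$ one reverses the sign of the energy term. The proposition below is this computation in general.

\subsection*{Finite length}

Let $\mathcal O\subset S$ be open and $f:\mathcal O\to\mathbb R$ real-analytic. To stay in Euclidean space we extend $f$ by $\hat f(x)=f(x/|x|)$, which is analytic on the cone over $\mathcal O$, and put $g(s)=\nabla\hat f(s)$ for $s\in\mathcal O$. Since $\hat f$ is constant along rays, $g(s)\cdot s=0$, so $g$ is the gradient of $f$ on the sphere. For $f=U|_{S\cap\Omega}$ we have $\hat f(x)=|x|^\alpha U(x)$, and $g$ is given by \eqref{eq:g}. Theorem~\ref{thm:loj} for $\hat f$, restricted to $S$, shows that an exponent as in \eqref{eq:LU} exists.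

\begin{proposition}\label{prop:length}
Let $K\subset\mathcal O$ be compact, let $s:[\tau_0,\infty)\to K$ be of class $C^2$, $w=s'$, and
\begin{equation}\label{eq:core}
w'=c(\tau)w-|w|^2s+g(s)+p(\tau),
\end{equation}
where $c$ and $p$ are continuous, $c(\tau)\to c_\infty\ne0$, and $|p(\tau)|\le Pe^{-\mu\tau}$ with $\mu>0$. Assume $w(\tau)\to0$ and $f(s(\tau))\to b$. Then $\int_{\tau_0}^\infty|w|\,d\tau<\infty$, so $s\to s_\infty\in K$, and $g(s_\infty)=0$, $f(s_\infty)=b$. If $|f-b|^\theta\le C|g|$ near $s_\infty$ with $\theta\in[\frac12,1)$, then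
\[
|s(\tau)-s_\infty|=
\begin{cases}
O(e^{-k\tau})\text{ for some }k>0,&\theta=\frac12,\\[2pt]
O\big(\tau^{-\frac{1-\theta}{2\theta-1}}\big),&\theta>\frac12 .
\end{cases}
\]
\end{proposition}

\begin{proof}
Let $\gamma=|c_\infty|$, $\sigma=\operatorname{sign}c_\infty$, and let $C_1$ bound the norm of $D^2\hat f$ on $K$. We consider only $\tau$ so large that $\gamma/2\le\sigma c\le2\gamma$, and write $g=g(s(\tau))$.

\emph{A monotone function.} Since $w\cdot s=0$ and $g\cdot s=0$, equation \eqref{eq:core} gives
\[
\big(\tfrac12|w|^2-f(s)\big)'=c|w|^2+w\cdot p,\qquad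
(g\cdot w)'=D^2\hat f(s)(w,w)+c\,g\cdot w+|g|^2+g\cdot p .
\]
For constants $\varepsilon,A>0$ to be chosen, let
\[
H=\sigma\big(\tfrac12|w|^2-f(s)\big)+\varepsilon\,g\cdot w-Ae^{-2\mu\tau}.
\]
The last term is new compared with the model. Its derivative absorbs the contributions of $p$, and it makes $H$ strictly increasing even where $w$ and $g$ both vanish. We have
\[
H'\ge\tfrac\gamma2|w|^2-|w||p|-\varepsilon C_1|w|^2-2\varepsilon\gamma|g||w|+\varepsilon|g|^2-\varepsilon|g||p|+2\mu Ae^{-2\mu\tau}.
\]
The three mixed terms are bounded by means of $2xy\le x^2+y^2$: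
\[
2\varepsilon\gamma|g||w|\le\tfrac\varepsilon4|g|^2+4\varepsilon\gamma^2|w|^2,\qquad
|w||p|\le\tfrac\gamma8|w|^2+\tfrac2\gamma|p|^2,\qquad
\varepsilon|g||p|\le\tfrac\varepsilon4|g|^2+\varepsilon|p|^2 .
\]
Hence
\[
H'\ge\Big(\tfrac{3\gamma}8-\varepsilon(4\gamma^2+C_1)\Big)|w|^2+\tfrac\varepsilon2|g|^2+\Big(2\mu A-\big(\tfrac2\gamma+\varepsilon\big)P^2\Big)e^{-2\mu\tau}.
\]
Choose $\varepsilon$ with $\varepsilon(4\gamma^2+C_1)\le\gamma/8$, and then $A$ with $2\mu A\ge(\frac2\gamma+\varepsilon)P^2+1$. With $y=|w|+|g|+e^{-\mu\tau}>0$ and $\delta=\min(\gamma/4,\varepsilon/2,1)$,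
\begin{equation}\label{eq:Hprime}
H'\ge\delta\big(|w|^2+|g|^2+e^{-2\mu\tau}\big)\ge\tfrac\delta3\,y^2>0 .
\end{equation}
Since $w\to0$, $g$ is bounded on $K$ and $f(s)\to b$, we have $H\to-\sigma b$. So $G=-\sigma b-H$ is positive, decreases to $0$, and
\begin{equation}\label{eq:Gup}
G\le|f(s)-b|+\tfrac12|w|^2+\varepsilon|g||w|+Ae^{-2\mu\tau}\le|f(s)-b|+C_2y^2 .
\end{equation}

\emph{A uniform inequality along the curve.} Theorem~\ref{thm:loj} is local, and we do not yet know that $s$ settles near one point. Let $\omega\subset K$ be the set of limits of sequences $s(\tau_k)$, $\tau_k\to\infty$. It is nonempty and compact, $\operatorname{dist}(s(\tau),\omega)\to0$ by compactness of $K$, and $f=b$ on $\omega$. The last fact is what allows the local inequalities to be combined: each $x_0\in\omega$ is the center of an open ball on which $|\hat f-b|\le1$ and $|\hat f-b|^{\theta}\le C|\nabla\hat f|$ for some $\theta\in[\frac12,1)$ and $C$, with the same value $b$. Cover $\omega$ by finitely many such balls and take the largest $\theta$ and the largest $C$. The union of the balls is a neighborhood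 of $\omega$, so $|f(s)-b|^\theta\le C|g(s)|$ for all large $\tau$.

\emph{Length.} By \eqref{eq:Gup}, $G\le C^{1/\theta}y^{1/\theta}+C_2y^2\le C_3y^{1/\theta}$, because $y$ is bounded and $1/\theta\le2$. Thus $y\ge k_0G^\theta$ with $k_0>0$. By \eqref{eq:Hprime},
\[
-(G^{1-\theta})'=(1-\theta)G^{-\theta}H'\ge(1-\theta)\tfrac\delta3\,G^{-\theta}\,y\cdot k_0G^\theta=k_1y\ge k_1|w| ,
\]
with $k_1=(1-\theta)\delta k_0/3$. Integration gives
\begin{equation}\label{eq:tail}
\int_\tau^\infty|w|\le G(\tau)^{1-\theta}/k_1<\infty .
\end{equation}
So $s\to s_\infty\in K$ and $f(s_\infty)=b$. By \eqref{eq:core}, $w'\to g(s_\infty)$; if this vector were nonzero, $w\cdot g(s_\infty)$ would grow linearly, which contradicts $w\to0$.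

\emph{Rates.} Now that $s\to s_\infty$, the previous paragraph applies with any exponent $\theta\in[\frac12,1)$ that is valid near $s_\infty$. It gives $-G'=H'\ge\frac\delta3y^2\ge k_2G^{2\theta}$ with $k_2=\delta k_0^2/3$. For $\theta=\frac12$ this yields $G=O(e^{-k_2\tau})$. For $\theta>\frac12$ it yields $(G^{1-2\theta})'\ge(2\theta-1)k_2$, hence $G=O(\tau^{-1/(2\theta-1)})$. Insert these bounds in $|s(\tau)-s_\infty|\le G^{1-\theta}/k_1$, which follows from \eqref{eq:tail}.
\end{proof}

\begin{remark}\label{rem:hyp}
On the circle $s=(\cos\phi,\sin\phi)$ with $f=0$, equation \eqref{eq:core} becomes $\phi''=c\phi'+\pi$, where $\pi$ is the tangential component of $p$. The function $\phi=\log\tau$, for which $w\to0$ but $s$ does not converge, is a solution for $c=-1/\tau$, $\pi=0$, and also for $c=1$, $\pi=-\tau^{-1}-\tau^{-2}$. So neither $c_\infty\ne0$ nor a decay condition on $p$ stronger than $p\to0$ can be omitted. The solution $\phi=e^\tau$ for $c=1$, $\pi=0$ shows that $w\to0$ has to be assumed when $c_\infty>0$.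
\end{remark}

\subsection*{The exponent $\frac12$}

\begin{lemma}\label{lem:MB}
If $U|_S$ is Morse--Bott at $s_\infty$, then \eqref{eq:LU} holds with $\theta=\frac12$.
\end{lemma}

\begin{proof}
Choose coordinates $(x,z)$ on $S$ centered at $s_\infty$ in which $N=\{z=0\}$ near $s_\infty$, and let $u=U-U(s_\infty)$. All first derivatives of $u$ vanish at the points $(x,0)$, so $u(x,0)=0$ and Taylor's formula in $z$ gives $|u(x,z)|\le C|z|^2$. Differentiating $\partial_xu(x,0)=0$ and $\partial_zu(x,0)=0$ in $x$ shows that the only nonzero block of the Hessian at $(0,0)$ is $\partial_z^2u(0,0)$. The kernel of the Hessian is $\{z=0\}$, so this block is invertible, and $\partial_z^2u(x,0)$ has a uniformly bounded inverse for small $x$. From $\partial_zu(x,z)=\partial_z^2u(x,0)z+O(|z|^2)$ we get $|\partial_zu|\ge c|z|$ near the origin, with $c>0$. The norm of the coordinate gradient is comparable to $|g|$ there, so $|u|^{1/2}\le C^{1/2}|z|\le C'|g|$.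
\end{proof}

\section{Collision orbits}\label{sec:collision}

To apply Proposition~\ref{prop:length} to \eqref{eq:w} we need four facts: $v$ has a nonzero limit, $p$ decays exponentially in $\tau$, $s$ stays in a compact subset of $S\cap\Omega$, and $w\to0$ while $U(s)$ converges. The last two come from one lemma, which is also used in Section~\ref{sec:parabolic}. The difficulty is that convergence of $F=2U(s)-|w|^2$ still allows $U(s)$ and $|w|^2$ to be large together, as happens near a partial collision. But if $|w|^2$ is integrable, then every late time interval of length one contains a moment at which $w$ is small and hence $U(s)$ is moderate, and $s$ cannot travel far within that interval.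

\begin{lemma}\label{lem:confine}
Let $U$ be admissible and let $s:[\tau_0,\infty)\to S\cap\Omega$ be a $C^2$ solution of \eqref{eq:core}, with $g$ given by \eqref{eq:g} and $c$, $p$ bounded. Suppose that $F=2U(s)-|w|^2\to L\in\mathbb R$ and $\int_{\tau_0}^\infty|w|^2d\tau<\infty$. Then there is a compact set $K\subset S\cap\Omega$ with $s(\tau)\in K$ for all large $\tau$, and $w\to0$, $U(s)\to L/2$.
\end{lemma}

\begin{proof}
Let $B=L/2+1$ and $K_B=\{s\in S\cap\Omega:U(s)\le B\}$, compact by (U3). Since $S\cap\Omega$ is open in $S$, there is $r_0>0$ such that $K=\{s\in S:\operatorname{dist}(s,K_B)\le r_0\}$ is contained in $S\cap\Omega$; it is compact. Put $\eta(\tau)=\int_{\tau-1}^\tau|w|^2$, so $\eta(\tau)\to0$, and choose $\tau^*\in[\tau-1,\tau]$ with $|w(\tau^*)|^2\le\eta(\tau)$. For large $\tau$ we have $U(s(\tau^*))=\frac12(F+|w|^2)(\tau^*)\le B$, so $s(\tau^*)\in K_B$, and by the Cauchy--Schwarz inequality $|s(\tau)-s(\tau^*)|\le\int_{\tau-1}^\tau|w|\le\eta(\tau)^{1/2}\le r_0$. Hence $s(\tau)\in K$.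

On $K$ the functions $U$ and $g$ are bounded. So $|w|^2=2U(s)-F$ is bounded, $w'$ is bounded by \eqref{eq:core}, and $|(|w|^2)'|\le\Lambda$ for some $\Lambda>0$. If $|w(\tau_1)|^2\ge\epsilon$, then $|w|^2\ge\epsilon/2$ on $[\tau_1,\tau_1+\epsilon/(2\Lambda)]$, an interval that contributes at least $\epsilon^2/(4\Lambda)$ to the integral; this cannot happen for arbitrarily large $\tau_1$. Thus $w\to0$, and $U(s)=\frac12(F+|w|^2)\to L/2$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:collision}]
Let $|R|\le R_0$ and fix $t_0\in(-a,0)$.

\emph{Step 1: $h$ is bounded and $\int_{t_0}^0|\dot X|\,dt<\infty$.} For $R=0$ the energy is constant, $p=0$, and this step is not needed. In general the work done by $R$ depends on the length of the path, which is not known in advance to be finite; we bound both by $D(t)=\int_{t_0}^tT$. By the Cauchy--Schwarz inequality,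
\begin{equation}\label{eq:hD}
\int_{t_0}^t|\dot X|\le\sqrt{2|t_0|D(t)},\qquad |h(t)-h(t_0)|\le R_0\sqrt{2|t_0|D(t)} .
\end{equation}
Integrate \eqref{eq:LJ} in the form $2\kappa T=\frac d{dt}(\rho\dot\rho)-\alpha h-X\cdot R$. Since $X$ is bounded on $[t_0,0)$ and $D$ is nondecreasing, \eqref{eq:hD} gives $2\kappa D(t)\le\rho\dot\rho(t)+C+C\sqrt{D(t)}$ with $C$ independent of $t$. The positive function $\rho$ tends to $0$, so it is not nondecreasing on any interval $(t,0)$, and there are $t_k\to0^-$ with $\rho\dot\rho(t_k)<0$. Then $2\kappa D(t_k)\le C+C\sqrt{D(t_k)}$, so $D(t_k)$ is bounded, and $D$ is bounded by monotonicity. The claim follows from \eqref{eq:hD}.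

\emph{Step 2: $v<0$ near $t=0$.} By \eqref{eq:LJ}, $\frac12\frac{d^2}{dt^2}\rho^2\ge2\kappa U_{\min}\rho^{-\alpha}+2h-R_0\rho\to\infty$. So $\rho^2$ is strictly convex on some interval $(t_1,0)$. If its derivative were nonnegative at a point of this interval, $\rho^2$ would increase from then on and could not tend to $0$. Hence $\dot\rho<0$ and $v<0$ on $(t_1,0)$.

\emph{Step 3: $F\to L$, $v\to-\sqrt L$, and $\tau\to\infty$.} Since $w\,d\tau=\dot s\,dt$, $|p|\le R_0\rho^{1+\alpha}$ and $\rho|\dot s|\le|\dot X|$, Step 1 gives
\[
\int|p\cdot w|\,d\tau=\int|p\cdot\dot s|\,dt\le R_0\int\rho^\alpha|\dot X|\,dt<\infty ,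
\]
the integrals being taken over $t_1<t<0$. By \eqref{eq:F} and Step 2, $F+2\int p\cdot w\,d\tau$ is nonincreasing. It is bounded below, because $F\ge-2h\rho^\alpha$ by \eqref{eq:energy} and $h\rho^\alpha\to0$. So $F$ has a finite limit $L$ as $t\to0^-$, and $v^2=F+2h\rho^\alpha\to L\ge0$, that is, $v\to-\sqrt L$. By \eqref{eq:rho}, $(\log\rho)'=v$ is bounded while $\log\rho\to-\infty$; hence $\tau\to\infty$ as $t\to0^-$.

\emph{Step 4: $L>0$.} This is where positivity of $U$ enters. By \eqref{eq:v},
\[
v'=\kappa\big(2U(s)-F\big)+\alpha h\rho^\alpha+\rho^{1+\alpha}R\cdot s\ge\kappa(2U_{\min}-F)-o(1).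
\]
If $L=0$, then $\liminf_{\tau\to\infty}v'\ge2\kappa U_{\min}>0$, so $v\to+\infty$, contrary to Step 2.

\emph{Step 5: convergence.} For large $\tau$ we have $v\le-\sqrt L/2$. So $\rho\le Ce^{-\sqrt L\tau/2}$ by \eqref{eq:rho}, and $|p|\le Pe^{-\mu\tau}$ with $\mu=(1+\alpha)\sqrt L/2$. Integrating \eqref{eq:F} and using Step 3 we get $\int^\infty|v||w|^2d\tau<\infty$, and therefore $\int^\infty|w|^2d\tau<\infty$. Equation \eqref{eq:w} has the form \eqref{eq:core} with $c=-\kappa v\to\kappa\sqrt L>0$. By Lemma~\ref{lem:confine}, $s$ eventually stays in a compact set $K\subset S\cap\Omega$, $w\to0$ and $U(s)\to b=L/2$. Proposition~\ref{prop:length} with $\mathcal O=S\cap\Omega$ and $f=U|_{\mathcal O}$ now gives $\int|\dot s|\,dt=\int|w|\,d\tau<\infty$ near $t=0$ and $s\to s_\infty\in K$ with $g(s_\infty)=0$, $U(s_\infty)=b$.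

\emph{Step 6: asymptotics and rates.} We have $v\to-\sqrt{2b}$. Integrating \eqref{eq:rhot} from $t$ to $0$ gives $\rho^{1+\alpha/2}\sim(1+\frac\alpha2)\sqrt{2b}\,|t|$, and $\rho^{\alpha/2}\dot X=vs+w\to-\sqrt{2b}\,s_\infty$. To translate the rates, compare $\log\rho=-(\sqrt{2b}+o(1))\tau$, from \eqref{eq:rho}, with $\log\rho=\frac2{2+\alpha}\log|t|+O(1)$:
\begin{equation}\label{eq:taut}
\tau\sim\beta\log\frac1{|t|},\qquad\beta=\frac2{(2+\alpha)\sqrt{2b}} .
\end{equation}
Then $e^{-k\tau}=O(|t|^\nu)$ for every $\nu<k\beta$, and a negative power of $\tau$ is comparable to the same power of $\log\frac1{|t|}$. So the rates of Proposition~\ref{prop:length} become those stated. The last assertion is Lemma~\ref{lem:MB}.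
\end{proof}

The hypotheses enter as follows. Analyticity (U1) is used only through Theorem~\ref{thm:loj}, and (U3) only for $U_{\min}>0$ and Lemma~\ref{lem:confine}. The condition $\alpha<2$ gives $\kappa>0$, which is needed in Steps 1, 2, 4 and 5; Example~\ref{ex:central} shows what happens for $\alpha=2$.

\begin{proof}[Proof of Theorem~\ref{thm:newton}]
Equations \eqref{eq:newton} are invariant under $t\mapsto-t$, so we may assume that the motion is defined on an interval $(-a,0)$. By Example~\ref{ex:nbody}, Theorem~\ref{thm:collision} applies with $E=M$, $\alpha=1$, $R=0$. It gives finite length and convergence of $s$ to a collision-free critical point of $U|_S$, and $(\frac32\sqrt{2b}\,|t|)^{2/3}=(9b/2)^{1/3}|t|^{2/3}$. The shape curve converges because the quotient map $S\to M^*$ is continuous.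
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:cluster}]
Let $m_{\mathcal C}=\sum_{i\in\mathcal C}m_i$, let $\bar x=m_{\mathcal C}^{-1}\sum_{i\in\mathcal C}m_ix_i$ be the center of mass of the cluster, and $y_i=x_i-\bar x$ for $i\in\mathcal C$. Let $U_{\mathcal C}$ be the sum of the terms of $U$ with both indices in $\mathcal C$, and let
\[
e_i(t)=\alpha\sum_{j\notin\mathcal C}m_j\,\frac{x_j-x_i}{|x_j-x_i|^{\alpha+2}},\qquad i\in\mathcal C,
\]
be the external accelerations. Then $\ddot x_i=m_i^{-1}\partial U_{\mathcal C}/\partial x_i+e_i$. The internal forces sum to zero, so $\ddot{\bar x}=\bar e:=m_{\mathcal C}^{-1}\sum_{i\in\mathcal C}m_ie_i$. Hence $Y=(y_i)_{i\in\mathcal C}$ lies in the configuration space of the cluster, is collision-free, and satisfies $\ddot Y=\nabla U_{\mathcal C}(Y)+R$ with $R_i=e_i-\bar e$. Since $x_i\to q$ for $i\in\mathcal C$, we have $Y\to0$, and near $t=0$ the distances $|x_j-x_i|$, $i\in\mathcal C$, $j\notin\mathcal C$, are bounded below. So $|e_i|\le\alpha\sum_{j\notin\mathcal C}m_j|x_j-x_i|^{-\alpha-1}$ is bounded, and $R$ is bounded and continuous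 on some interval $(-a',0)$. Theorem~\ref{thm:collision} applies there.
\end{proof}

\section{Zero-energy motions as $t\to+\infty$}\label{sec:parabolic}

With $R=0$ and $h=0$ the radius disappears from \eqref{eq:energy}--\eqref{eq:F}: $v^2=F=2U(s)-|w|^2$ and $v'=\kappa|w|^2$. So $v$ is nondecreasing. What differs from the collision case is that $v$ need not be bounded above; it is bounded as soon as $U(s)$ does not tend to infinity, and this is the source of the dichotomy.

\begin{proof}[Proof of Theorem~\ref{thm:parabolic}]
By \eqref{eq:LJ}, $\frac12\frac{d^2}{dt^2}\rho^2=2\kappa U(X)>0$. If $\frac d{dt}\rho^2\le0$ for all $t$, then $\rho$ is bounded, $U(X)\ge U_{\min}\rho^{-\alpha}$ is bounded below by a positive constant, and $\frac d{dt}\rho^2\to\infty$, a contradiction. So $v(t_1)>0$ for some $t_1$, and $v\ge v(t_1)$ afterwards.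

Suppose that $U(s(t))\not\to\infty$. Then $U(s(t_k))$ is bounded along a sequence $t_k\to\infty$, and so is $v(t_k)^2\le2U(s(t_k))$. By monotonicity $v\to v_\infty\in(0,\infty)$. Integrating \eqref{eq:rhot} gives $\rho^{1+\alpha/2}\sim(1+\frac\alpha2)v_\infty t$, so $\tau=\int\rho^{-1-\alpha/2}dt\to\infty$. Moreover $\kappa\int|w|^2d\tau=v_\infty-v(t_1)<\infty$, the integral being over $t>t_1$. Lemma~\ref{lem:confine} applies with $L=v_\infty^2$, and then Proposition~\ref{prop:length} applies with $c=-\kappa v\to-\kappa v_\infty<0$ and $p=0$. Thus $s$ has finite length and converges to a central configuration $s_\infty$ with $U(s_\infty)=v_\infty^2/2$, which turns the asymptotic formula for $\rho$ into the one stated.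
\end{proof}

\section{Limits, a smooth counterexample, and sharp rates}\label{sec:sharp}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(i)]
Limits are central configurations by Theorem~\ref{thm:collision}. Conversely, let $g(s_\infty)=0$ and $b=U(s_\infty)$, so $\nabla U(s_\infty)=-\alpha b\,s_\infty$ by \eqref{eq:g}. Define $\rho$ for $t<0$ by $\rho^{1+\alpha/2}=(1+\frac\alpha2)\sqrt{2b}\,|t|$. Then $\dot\rho=-\sqrt{2b}\,\rho^{-\alpha/2}$ and $\ddot\rho=\frac\alpha2\sqrt{2b}\,\rho^{-\alpha/2-1}\dot\rho=-\alpha b\rho^{-\alpha-1}$. Since $\nabla U(\rho s_\infty)=\rho^{-\alpha-1}\nabla U(s_\infty)$, the curve $X=\rho(t)s_\infty$ solves $\ddot X=\nabla U(X)$, tends to $0$, and has $s\equiv s_\infty$.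
\end{proof}

For (ii) and (iii) we need collision orbits with prescribed behavior on the sphere. Because of the anti-friction in \eqref{eq:w}, it is hard to start from $U$ and find such orbits. We go the other way and choose $U$ so that a family of solutions is given by a first-order gradient flow: if $U=\frac12|\nabla W|^2$, which is the Hamilton--Jacobi equation at zero energy, then solutions of $\dot X=\nabla W(X)$ satisfy $\ddot X=D^2W\,\nabla W=\nabla U$. For $U$ to have degree $-\alpha$, $W$ must have degree $\kappa$, since $2\kappa-2=-\alpha$.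

\begin{lemma}\label{lem:HJ}
Let $V<0$ be a smooth function on $S$, with gradient $\nabla_SV$, and let
\[
U(\rho s)=\tfrac12\rho^{-\alpha}\big(V(s)^2+\kappa^{-2}|\nabla_SV(s)|^2\big),
\]
which is positive, smooth on $E\setminus\{0\}$ and homogeneous of degree $-\alpha$. For every solution $s:[0,\infty)\to S$ of $s'=\kappa^{-1}\nabla_SV(s)$ there is a solution $X$ of $\ddot X=\nabla U(X)$ on an interval $[-a,0)$ with $X(t)\to0$ as $t\to0^-$ and $X/|X|=s(\tau(t))$, where $\tau$ is the McGehee time and $\tau(t)\to\infty$.
\end{lemma}

\begin{proof}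
Let $W(\rho s)=\kappa^{-1}\rho^\kappa V(s)$. Then $\nabla W=\rho^{-\alpha/2}\big(V(s)s+\kappa^{-1}\nabla_SV(s)\big)$, so $U=\frac12|\nabla W|^2$. Let $\rho(\tau)=\exp\int_0^\tau V(s)$, so that $\rho'=V(s)\rho$. As $\max_SV<0$, $\rho$ decays exponentially, and $t(\tau)=-\int_\tau^\infty\rho^{1+\alpha/2}$ is finite, increasing, and tends to $0$. The curve $X=\rho s$, as a function of $t$, satisfies $\dot X=\rho^{-1-\alpha/2}(\rho's+\rho s')=\nabla W(X)$, hence $\ddot X=\nabla U(X)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(ii)]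
By Lemma~\ref{lem:HJ} it suffices to find a smooth $V<0$ on $S^2$ with a gradient orbit whose limit set is a circle. We use the ``Mexican hat'' function of \cite{AMA}, with a cutoff added. In polar coordinates $(r,\phi)$ on $\mathbb R^2$ let $\xi(r)=1/(1-r^2)$ for $r<1$. The function $e^{-\xi}$ decreases to $0$ at $r=1$ and vanishes there to infinite order; its gradient lines are rays. We modulate it so that the spiral $\Gamma=\{\phi=\xi(r),\ \frac12<r<1\}$ becomes a gradient line. Let $\chi(r)$ be smooth with $0\le\chi\le1$, $\chi=0$ for $r\le\frac14$, $\chi=1$ for $r\ge\frac12$, and set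
\[
f=e^{-\xi}\big[1-\chi\,\psi\sin(\phi-\xi)\big]\quad(r<1),\qquad f=0\quad(r\ge1),
\]
with an amplitude $\psi(r)\in[0,1]$ to be determined. On $\Gamma$ the sine is $0$ and the cosine is $1$, so, with $\xi_r=d\xi/dr=2r\xi^2$,
\[
\partial_rf=-\xi_re^{-\xi}+e^{-\xi}\psi\,\xi_r=-\xi_re^{-\xi}(1-\psi),\qquad\partial_\phi f=-\psi e^{-\xi}.
\]
The vector field $-\nabla f$ has polar components $\dot r=-\partial_rf=\xi_re^{-\xi}(1-\psi)$ and $\dot\phi=-r^{-2}\partial_\phi f=r^{-2}\psi e^{-\xi}$. It is tangent to $\Gamma$ when $\dot\phi=\xi_r\dot r$, that is, when $\psi/(1-\psi)=r^2\xi_r^2=4r^4/(1-r^2)^4$. So we take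
\[
\psi(r)=\frac{4r^4}{4r^4+(1-r^2)^4},
\]
which is smooth on $[0,1]$, with $0<\psi<1$ on $(0,1)$.

The function $f$ satisfies $0\le f\le2$. It is smooth for $r<1$: near the origin it equals $e^{-1/(1-r^2)}$, a smooth function of $r^2$. For $\frac12\le r<1$ it is a sum of terms $e^{-\xi}\xi^k\,\zeta(r)\,\Theta$, with $k\ge0$, $\zeta$ smooth on $[\frac12,1]$, and $\Theta\in\{1,\sin(\phi-\xi),\cos(\phi-\xi)\}$. Because $\xi_r=2r\xi^2$, finite sums of such terms are preserved by $\partial_r$ and $\partial_\phi$, and each term tends to $0$ uniformly as $r\uparrow1$. So all derivatives of $f$ extend continuously by $0$, and $f\in C^\infty(\mathbb R^2)$.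

Transport $f$ to $S^2$ by stereographic projection, with value $0$ at the pole; the result is smooth because $f$ has compact support. The projection is conformal: in the chart the round metric is $\lambda^2$ times the Euclidean metric for a smooth $\lambda>0$, so $\nabla_Sf=\lambda^{-2}\nabla f$. Let $V=-1-f<0$. The field $\kappa^{-1}\nabla_SV=-\kappa^{-1}\lambda^{-2}\nabla f$ is tangent to $\Gamma$, with $r'>0$ on $\Gamma$, and it vanishes on the circle $r=1$. Take the solution $s(\tau)$, $\tau\ge0$, that starts on $\Gamma$. By uniqueness it does not reach the circle of equilibria and stays on $\Gamma$. Along it $r$ increases, and $r\to1$, since $r'$ is bounded below by a positive constant on each arc of $\Gamma$ where $r$ ranges over a compact subinterval of $(\frac12,1)$. Then $\phi=\xi(r)\to\infty$ continuously, so the limit set of $s$ is the whole circle $r=1$.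
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}(iii)]
We realize the first model of Section~\ref{sec:loj} on the circle $s=(\cos\phi,\sin\phi)$. Let $V=-1-(1-\cos\phi)^m$, so $dV/d\phi=-m(1-\cos\phi)^{m-1}\sin\phi$, and let $U$ be as in Lemma~\ref{lem:HJ}. On $S^1$,
\[
U=\tfrac12+(1-\cos\phi)^m+\tfrac12(1-\cos\phi)^{2m}+\tfrac12\kappa^{-2}m^2(1-\cos\phi)^{2m-2}\sin^2\phi .
\]
This is a polynomial in $\cos\phi=x_1/|X|$, so $U$ is analytic on $\mathbb R^2\setminus\{0\}$, and (U3) holds as $S^1$ is compact; $U$ is admissible. The last two terms are $O(\phi^{4m-2})$, and $4m-2>2m$ because $m\ge2$. Hence the analytic function $U-\frac12$ equals $2^{-m}\phi^{2m}(1+O(\phi))$, and $|g|=|dU/d\phi|=2m\,2^{-m}|\phi|^{2m-1}(1+O(\phi))$. So \eqref{eq:LU} holds at $s_\infty=(1,0)$ if and only if $2m\theta\ge2m-1$. The optimal exponent is $\theta=1-\frac1{2m}$, and $\frac{1-\theta}{2\theta-1}=\frac1{2m-2}$.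

The gradient flow is $\phi'=-\kappa^{-1}m(1-\cos\phi)^{m-1}\sin\phi$. The right side is negative on $(0,\pi)$ and vanishes at $0$, so a solution with $\phi(0)\in(0,\pi)$ stays positive and decreases to $0$. Along it
\[
(\phi^{2-2m})'=(2-2m)\phi^{1-2m}\phi'\to c_m:=(2m-2)\kappa^{-1}m\,2^{1-m}>0 ,
\]
so $\phi\sim(c_m\tau)^{-1/(2m-2)}$. For the total collapse given by Lemma~\ref{lem:HJ} we have $|s-s_\infty|=2\sin(\phi/2)\sim\phi$, and \eqref{eq:taut} shows that $|s-s_\infty|$ is asymptotic to a positive multiple of $(\log\frac1{|t|})^{-1/(2m-2)}$.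
\end{proof}

\begin{thebibliography}{9}

\bibitem{AMA}
Absil, Mahony and Andrews, SIAM J. Optim. \textbf{16} (2005).

\bibitem{BM}
Bierstone and Milman, Publ. Math. IHES \textbf{67} (1988).

\bibitem{Loj}
S.~{\L}ojasiewicz, \emph{Ensembles semi-analytiques}, IHES, 1965.

\bibitem{problem}
\emph{On the geometry and behavior of $n$-body motions},
\texttt{http://www.kurims.kyoto-u.ac.jp/\allowbreak EMIS/\allowbreak journals/\allowbreak IJMMS/\allowbreak Volume28\_12/\allowbreak 608693.pdf}.

\end{thebibliography}
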